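\title{The slope and the Crandall--Pazy direction determine a convex function}

\begin{abstract}
Let $f$ and $g$ be convex continuous functions on a real Hilbert space. We prove that if $f$ and $g$ have the same local slope at every point and the same Crandall--Pazy direction (the limit velocity of their gradient flows), then $f-g$ is constant. More precisely, equality of the slopes alone implies that $f-g$ is Lipschitz, with best constant equal to the distance between the two directions. The determination result extends to proper lower semicontinuous convex functions. The proof reads a gradient flow of $f$ as a controlled gradient flow of $g$. Equality of the slopes makes this flow a minimizer of the control energy, and a comparison with curves that postpone part of the control bounds the control by its limit at infinity.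
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal{H}\neq\{0\}$ be a real Hilbert space with inner product $\langle\cdot,\cdot\rangle$ and norm $|\cdot|$. The \emph{local slope} of a function $f:\mathcal{H}\to\mathbb{R}$ at $x$ is
\[
s_f(x)=\limsup_{y\to x}\frac{\max(f(x)-f(y),0)}{|x-y|}.
\]
It is the fastest rate at which $f$ decreases near $x$, and it equals $|\nabla f(x)|$ when $f$ is Fr\'echet differentiable at $x$. The slope keeps the length of the gradient and forgets its direction. How much of $f$ can be recovered from $s_f$? An additive constant is certainly lost. It is known that for convex continuous functions bounded from below nothing else is: if $f,g$ are two such functions and $s_f=s_g$ on $\mathcal{H}$, then $f-g$ is constant. Without the lower bound this fails. The linear functions $\langle a,\cdot\rangle$ and $\langle b,\cdot\rangle$ with $|a|=|b|$ and $a\neq b$ have the same constant slope, and their difference is not constant. Some directional information must be added, and gradient flows supply a natural one.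

Let $f:\mathcal{H}\to\mathbb{R}$ be convex and continuous. Its subdifferential
\[
\partial f(x)=\{\zeta\in\mathcal{H}:\ f(y)\ge f(x)+\langle\zeta,y-x\rangle\ \text{ for all }y\in\mathcal{H}\}
\]
is a nonempty closed convex set for every $x$, and we write $\partial^{\circ}f(x)$ for its element of minimal norm. A \emph{gradient flow} of $f$ is a locally absolutely continuous curve $\gamma:[0,\infty)\to\mathcal{H}$ with $\dot\gamma(t)\in-\partial f(\gamma(t))$ for almost every $t>0$. Exactly one flow starts from each point, and its right derivative $\dot\gamma^{+}(t)$ exists for every $t>0$. By a theorem of Crandall and Pazy there is a vector $p_f\in\mathcal{H}$, independent of the initial point, such that $\dot\gamma^{+}(t)\to p_f$ as $t\to\infty$ along every flow. This vector is the \emph{Crandall--Pazy direction} of $f$.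

For $f=\langle a,\cdot\rangle$ the flows are $\gamma(t)=x-ta$, so $p_f=-a$, and the direction separates the linear functions that the slope confuses. For $f$ bounded from below, $p_f=0$ (Lemma~\ref{lem:direction}), so in the known result the two directions agree automatically. In general the slope determines the length $|p_f|=\inf s_f$, and far along a flow the subgradients of $f$ approach $-p_f$, as they would for a linear function. One is led to guess that the choice of a point on the sphere of radius $\inf s_f$ is the only ambiguity. This is the conjecture stated in \cite{IDR}: \emph{if $f,g:\mathcal{H}\to\mathbb{R}$ are convex and continuous, not necessarily bounded from below, and $s_f=s_g$ on $\mathcal{H}$ and $p_f=p_g$, then $f=g$ up to an additive constant.} We prove it.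

\begin{theorem}\label{thm:main}
Let $f,g:\mathcal{H}\to\mathbb{R}$ be convex and continuous, with $s_f=s_g$ on $\mathcal{H}$ and $p_f=p_g$. Then $f-g$ is constant.
\end{theorem}

The linear functions above have $p_f-p_g=b-a$, so the hypothesis on the directions cannot be dropped. For them $f-g$ is Lipschitz with constant exactly $|p_f-p_g|$, and this persists in general.

\begin{theorem}\label{thm:sharp}
Let $f,g:\mathcal{H}\to\mathbb{R}$ be convex and continuous, with $s_f=s_g$ on $\mathcal{H}$. Then $|p_f|=|p_g|=\inf s_f$, and the best Lipschitz constant of $f-g$ is exactly $|p_f-p_g|$. Moreover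
\[
|\partial^{\circ}f(z)-\partial^{\circ}g(z)|\le|p_f-p_g|\qquad\text{for all }z\in\mathcal{H}.
\]
Consequently $f-g$ is constant if and only if $p_f=p_g$; and if $\inf s_f=0$, for instance if $f$ is bounded from below, then $f-g$ is constant.
\end{theorem}

The condition $\inf s_f=0$ is weaker than a lower bound: the function on $\mathbb{R}$ equal to $-\log(-t)$ for $t\le-1$ and to $t+1$ for $t\ge-1$ has the nondecreasing derivative $1/|t|$, then $1$, so it is convex with $\inf s_f=0$, and it tends to $-\infty$ at $-\infty$.

The determination result also holds for functions $f:\mathcal{H}\to(-\infty,+\infty]$ that are convex, lower semicontinuous and proper, that is, with $\operatorname{dom}f=\{f<\infty\}$ nonempty. For such $f$ we define $s_f(x)$ and $\partial f(x)$ by the formulas above when $x\in\operatorname{dom}f$, and we put $s_f(x)=+\infty$ and $\partial f(x)=\emptyset$ otherwise. Let $D(\partial f)=\{x:\partial f(x)\neq\emptyset\}$ and $\operatorname{ran}\partial f=\bigcup_x\partial f(x)$. The set $\overline{\operatorname{ran}\partial f}$ is closed and convex \cite[Thm~2.2]{Brezis},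 and we define $-p_f$ to be its element of minimal norm.

\begin{theorem}\label{thm:lsc}
Let $f,g:\mathcal{H}\to(-\infty,+\infty]$ be proper, convex and lower semicontinuous. If $s_f=s_g$ on $\mathcal{H}$ and $p_f=p_g$, then $f=g+C$ on $\mathcal{H}$ for some constant $C$.
\end{theorem}

For finite continuous $f$ the two definitions of $p_f$ agree (Lemma~\ref{lem:direction}), so Theorem~\ref{thm:main} is a special case of Theorem~\ref{thm:lsc}. We therefore work with lower semicontinuous functions throughout; a reader interested only in continuous functions may read $D(\partial f)=\mathcal{H}$ everywhere.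

All three theorems rest on one estimate. Along a flow $\gamma$ of $f$, the discrepancy $a(t)=\partial^{\circ}g(\gamma(t))-\partial^{\circ}f(\gamma(t))$ tends to $p_f-p_g$, and the estimate says that $|a(t)|$ stays below its limit $|p_f-p_g|$ for almost every $t$. Section~\ref{sec:prelim} recalls the facts about convex functions and their flows. Section~\ref{sec:discrepancy} computes the limit of $a$ and proves the estimate for $C^2$ functions by a direct differentiation. Sections~\ref{sec:energy} and~\ref{sec:postpone} replace the differentiation by a variational argument that needs no smoothness, and Sections~\ref{sec:determination} and~\ref{sec:lipschitz} deduce the theorems.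

\section{Subgradients, flows and the direction at infinity}\label{sec:prelim}

In this section $h:\mathcal{H}\to(-\infty,+\infty]$ is proper, convex and lower semicontinuous.

\subsection{Subgradients and the slope}

We use the following standard facts.

\emph{Monotonicity.} If $\zeta\in\partial h(x)$ and $\zeta'\in\partial h(x')$, then $\langle\zeta-\zeta',x-x'\rangle\ge0$; add the two subgradient inequalities.

\emph{Closed graph.} If $z_n\to z$, $\zeta_n\in\partial h(z_n)$ and $\zeta_n\to\zeta$ weakly, then $\zeta\in\partial h(z)$; pass to the limit in $h(y)\ge h(z_n)+\langle\zeta_n,y-z_n\rangle$, using lower semicontinuity at $z$.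

\emph{Sum rule.} If $k:\mathcal{H}\to\mathbb{R}$ is convex and continuous, then $\partial(h+k)(x)=\partial h(x)+\partial k(x)$ for all $x$.

\emph{Continuous functions.} If $h$ is finite and continuous, then $h$ is locally Lipschitz and $D(\partial h)=\mathcal{H}$.

\emph{Resolvent.} For $\lambda>0$ and $y\in\mathcal{H}$, the function $z\mapsto h(z)+|z-y|^2/(2\lambda)$ has a unique minimizer $J_\lambda y=(I+\lambda\partial h)^{-1}y$, and $(y-J_\lambda y)/\lambda\in\partial h(J_\lambda y)$. In particular $D(\partial h)\neq\emptyset$. The minimal value $h_\lambda(y)$ is the Moreau envelope of $h$. Its gradient $\nabla h_\lambda(y)=(y-J_\lambda y)/\lambda$ is continuous in $y$, and $\nabla h_\lambda(y)\to\partial^{\circ}h(y)$ as $\lambda\downarrow0$ for every $y\in D(\partial h)$ \cite[Prop.~2.6]{Brezis}.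

\emph{Measurability.} If $c$ is a continuous curve with $c(t)\in D(\partial h)$ for a.e.\ $t$, then $t\mapsto\partial^{\circ}h(c(t))$ is strongly measurable, being the a.e.\ limit of the continuous maps $t\mapsto\nabla h_{1/n}(c(t))$.

For convex functions the slope is the length of the minimal subgradient.

\begin{lemma}\label{lem:slope}
We have $s_h(x)=|\partial^{\circ}h(x)|$ for $x\in D(\partial h)$, and $s_h(x)=+\infty$ for $x\notin D(\partial h)$.
\end{lemma}

\begin{proof}
Off $\operatorname{dom}h$ this is the convention, so let $x\in\operatorname{dom}h$. If $\zeta\in\partial h(x)$, then $h(x)-h(y)\le\langle\zeta,x-y\rangle\le|\zeta|\,|x-y|$, so $s_h(x)\le|\zeta|$. Conversely, let $s_h(x)<\sigma<\infty$. Then $h(z)-h(x)\ge-\sigma|z-x|$ for $z$ near $x$. For arbitrary $y$ and small $\theta>0$, convexity gives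
\[
\theta\,(h(y)-h(x))\ \ge\ h(x+\theta(y-x))-h(x)\ \ge\ -\sigma\theta|y-x|,
\]
so $x$ minimizes $h+\sigma|\cdot-x|$. The subdifferential of $\sigma|\cdot-x|$ at $x$ is the closed ball of radius $\sigma$ about $0$, so by the sum rule $\partial h(x)$ contains an element of norm at most $\sigma$. Hence a finite slope forces $x\in D(\partial h)$, and letting $\sigma\downarrow s_h(x)$ gives $|\partial^{\circ}h(x)|\le s_h(x)$.
\end{proof}

\subsection{Controlled curves and flows}

An absolutely continuous curve $c:[t_0,t_1]\to\mathcal{H}$ is differentiable a.e.\ and is the integral of its derivative. We write $c\in W^{1,2}(t_0,t_1)$ if moreover $\dot c\in L^2(t_0,t_1;\mathcal{H})$.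

\begin{proposition}[Chain rule, {\cite[Lemma~3.3]{Brezis}}]\label{prop:chain}
Let $c\in W^{1,2}(t_0,t_1)$, and suppose that there is $\zeta_0\in L^2(t_0,t_1;\mathcal{H})$ with $\zeta_0(t)\in\partial h(c(t))$ for a.e.\ $t$. Then $h\circ c$ is finite and absolutely continuous on $[t_0,t_1]$, and for a.e.\ $t$
\[
(h\circ c)'(t)=\langle\zeta,\dot c(t)\rangle\qquad\text{for every }\zeta\in\partial h(c(t)).
\]
\end{proposition}

For finite continuous $h$ this is elementary: $h$ is Lipschitz near the compact set $c([t_0,t_1])$, so $h\circ c$ is absolutely continuous, and at a time $t$ where $c$ and $h\circ c$ are differentiable one divides $h(c(t+r))-h(c(t))\ge\langle\zeta,c(t+r)-c(t)\rangle$ by $r>0$ and by $r<0$ and lets $r\to0$.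

Let $\alpha\in L^2(t_0,t_1;\mathcal{H})$. An \emph{$h$-curve with control $\alpha$} is a curve $c\in W^{1,2}(t_0,t_1)$ with
\[
\alpha(t)-\dot c(t)\in\partial h(c(t))\qquad\text{for a.e.\ }t,
\]
that is, a solution of $\dot c\in-\partial h(c)+\alpha$. The chain rule applies to it with $\zeta_0=\alpha-\dot c$; in particular $c(t)\in\operatorname{dom}h$ for every $t\in[t_0,t_1]$.

\begin{proposition}[{\cite[Thm~3.6]{Brezis}}]\label{prop:forced}
For every $x\in\operatorname{dom}h$ and every $\alpha\in L^2(t_0,t_1;\mathcal{H})$ there is exactly one $h$-curve $c$ with control $\alpha$ and $c(t_0)=x$.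
\end{proposition}

No lower bound on $h$ is involved here: if $\zeta_0\in\partial h(x_0)$, then replacing $h$ by $h-h(x_0)-\langle\zeta_0,\cdot-x_0\rangle$ and $\alpha$ by $\alpha-\zeta_0$ leaves the inclusion unchanged and makes $\min h=0$.

The next lemma is the form in which convexity enters the estimates: two curves separate only through the difference of their controls.

\begin{lemma}\label{lem:compare}
Let $c_1,c_2:[t_0,t_1]\to\mathcal{H}$ be absolutely continuous with $\alpha_i-\dot c_i\in\partial h(c_i)$ a.e., and put $\delta=|c_1-c_2|$. Let $\varphi$ be a real function such that, for a.e.\ $t$,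
\[
\langle\alpha_1-\alpha_2,c_1-c_2\rangle\le\varphi\,\delta,\qquad\text{and}\qquad\varphi(t)\ge0\ \text{ if }\ \delta(t)=0 .
\]
Then $\delta$ is absolutely continuous and $\delta'\le\varphi$ a.e. In particular $\delta'\le|\alpha_1-\alpha_2|$ a.e.
\end{lemma}

\begin{proof}
Let $w=c_1-c_2$. The function $\delta=|w|$ is absolutely continuous because the norm is Lipschitz. By monotonicity, a.e.
\[
\langle\dot w,w\rangle=\langle\alpha_1-\alpha_2,w\rangle-\langle(\alpha_1-\dot c_1)-(\alpha_2-\dot c_2),c_1-c_2\rangle\le\varphi\,\delta .
\]
Let $t\in(t_0,t_1)$ be a time at which this holds and $w$, $\delta$ are differentiable. If $\delta(t)>0$, divide $\delta\delta'=(\frac12|w|^2)'=\langle\dot w,w\rangle\le\varphi\delta$ by $\delta(t)$. If $\delta(t)=0$, then $t$ is a minimum point of $\delta$, so $\delta'(t)=0\le\varphi(t)$.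
\end{proof}

An \emph{$h$-flow} is a locally absolutely continuous $\gamma:[0,\infty)\to\mathcal{H}$ with $\dot\gamma\in-\partial h(\gamma)$ a.e., as in the introduction. By Lemma~\ref{lem:compare} with zero controls, two $h$-flows satisfy
\begin{equation}\label{eq:contraction}
|\gamma_1(t)-\gamma_2(t)|\le|\gamma_1(0)-\gamma_2(0)|\qquad(t\ge0).
\end{equation}
So a flow is determined by its initial point, and $\gamma(t_0+\cdot)$ is the flow from $\gamma(t_0)$.

\begin{proposition}[{\cite[Thm~3.1]{Brezis}}]\label{prop:flow}
Let $x\in D(\partial h)$. There is an $h$-flow $\gamma$ with $\gamma(0)=x$. It stays in $D(\partial h)$, it satisfies $\dot\gamma^{+}(t)=-\partial^{\circ}h(\gamma(t))$ for every $t>0$, and $|\dot\gamma^{+}|$ is nonincreasing and bounded by $s_h(x)$.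
\end{proposition}

Thus $|\dot\gamma^{+}(t)|=s_h(\gamma(t))$, the flow is an $h$-curve with control $0$ on each bounded interval, and the chain rule gives
\begin{equation}\label{eq:dissipation}
h(\gamma(t))=h(x)-\int_0^t|\dot\gamma|^2\,dr\qquad(t\ge0).
\end{equation}

\subsection{The direction at infinity}

Recall that $-p_h$ is the element of minimal norm of $\overline{\operatorname{ran}\partial h}$.

\begin{lemma}\label{lem:direction}
\begin{enumerate}
\item[(a)] $|p_h|=\inf s_h$.
\item[(b)] $|\zeta+p_h|^2\le|\zeta|^2-|p_h|^2$ for every $\zeta\in\operatorname{ran}\partial h$.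
\item[(c)] If $\gamma$ is the $h$-flow from a point $x\in D(\partial h)$, then $\dot\gamma^{+}(t)\to p_h$ and $\gamma(t)/t\to p_h$ as $t\to\infty$.
\item[(d)] If $h$ is bounded from below, then $p_h=0$.
\end{enumerate}
In particular, for finite continuous $h$ the vector $p_h$ is the Crandall--Pazy direction.
\end{lemma}

Part (b) says that a subgradient of almost minimal length is almost equal to $-p_h$. This is how information on lengths, which is all that the slope offers, becomes information on vectors.

\begin{proof}
(a) By Lemma~\ref{lem:slope}, $\inf s_h$ is the infimum of $|\zeta|$ over $\operatorname{ran}\partial h$, which equals the minimum over the closure.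

(b) Since $-p_h$ is the projection of $0$ onto a closed convex set containing $\zeta$, we have $\langle p_h,\zeta+p_h\rangle\le0$. Hence $|\zeta+p_h|^2=|\zeta|^2+2\langle\zeta,p_h\rangle+|p_h|^2\le|\zeta|^2-|p_h|^2$.

(c) Let $\ell=\lim_{t\to\infty}|\dot\gamma^{+}(t)|$, a decreasing limit. Since $-\dot\gamma^{+}(t)\in\operatorname{ran}\partial h$, we have $\ell\ge|p_h|$. For the reverse inequality, \eqref{eq:dissipation} gives $h(\gamma(t))\le h(x)-\ell^2t$, while $|\gamma(t)-x|\le\int_0^t|\dot\gamma|\,dr=\ell t+o(t)$. For any $y$ and $\zeta\in\partial h(y)$,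
\[
h(x)-\ell^2t\ \ge\ h(\gamma(t))\ \ge\ h(y)-|\zeta|\,\bigl(|\gamma(t)-x|+|x-y|\bigr).
\]
Dividing by $t$ and letting $t\to\infty$ gives $\ell^2\le\ell|\zeta|$, so $\ell\le|\zeta|$ (trivially if $\ell=0$). Taking the infimum over $\zeta$, we get $\ell=|p_h|$. By (b), $|p_h-\dot\gamma^{+}(t)|^2\le|\dot\gamma^{+}(t)|^2-|p_h|^2\to0$. Then $\gamma(t)/t=x/t+\frac1t\int_0^t\dot\gamma\,dr\to p_h$.

(d) If $h$ is bounded from below, $h(\gamma(t))\le h(x)-\ell^2t$ forces $\ell=0$.
\end{proof}

\section{The discrepancy along a flow}\label{sec:discrepancy}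

From here through Section~\ref{sec:postpone}, $f$ and $g$ are proper, convex and lower semicontinuous with $s_f=s_g$. By Lemma~\ref{lem:slope},
\[
\mathcal{D}:=D(\partial f)=D(\partial g)=\{s_f<\infty\},\qquad|\partial^{\circ}f|=|\partial^{\circ}g|\ \text{ on }\mathcal{D}.
\]
We put $\kappa=|p_f-p_g|$ and $u=f-g$ on $\operatorname{dom}f\cap\operatorname{dom}g\supset\mathcal{D}$. Fix $x\in\mathcal{D}$, let $\gamma$ be the $f$-flow from $x$, and define
\begin{equation}\label{eq:a}
\xi(t)=\partial^{\circ}g(\gamma(t)),\qquad a(t)=\xi(t)-\partial^{\circ}f(\gamma(t)).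
\end{equation}
For $t>0$ we have $a(t)=\dot\gamma^{+}(t)+\xi(t)$: the vector $a$ is what must be added to the velocity $-\xi$ prescribed by $g$ to obtain the actual velocity of $\gamma$.

\begin{lemma}\label{lem:limit}
We have $|p_f|=|p_g|=\inf s_f$. The maps $\xi$ and $a$ are measurable and bounded, $\gamma$ is a $g$-curve with control $a$ on every bounded interval, and
\[
\xi(t)\to-p_g,\qquad a(t)\to p_f-p_g\qquad(t\to\infty).
\]
\end{lemma}

\begin{proof}
The first claim is Lemma~\ref{lem:direction}(a) for $f$ and for $g$. Measurability was recalled in Section~\ref{sec:prelim}. For $t>0$, $|\xi(t)|=s_g(\gamma(t))=s_f(\gamma(t))=|\dot\gamma^{+}(t)|\le s_f(x)$, so $|a|\le2s_f(x)$. Also $a-\dot\gamma=\xi\in\partial g(\gamma)$ a.e. By Lemma~\ref{lem:direction}(b) for $g$ and (c) for $f$,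
\[
|\xi(t)+p_g|^2\le|\dot\gamma^{+}(t)|^2-|p_g|^2\longrightarrow|p_f|^2-|p_g|^2=0,
\]
and therefore $a=\dot\gamma^{+}+\xi\to p_f-p_g$.
\end{proof}

So the discrepancy is known at $t=\infty$, and we want it at finite times. For smooth functions the information travels backward because $|a|$ is monotone.

\subsection*{The $C^2$ case}

Let $f,g$ be finite and $C^2$. Then $\dot\gamma=-\nabla f(\gamma)$, and $a=\nabla g(\gamma)-\nabla f(\gamma)$ is $C^1$. Taking the gradient of the identity $\frac12|\nabla f|^2=\frac12|\nabla g|^2$ gives $\nabla^2f\,\nabla f=\nabla^2g\,\nabla g$. Along $\gamma$,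
\begin{equation}\label{eq:EL}
\dot a=-\nabla^2g\,\nabla f+\nabla^2f\,\nabla f=\nabla^2g\,(\nabla g-\nabla f)=\nabla^2g(\gamma)\,a .
\end{equation}
Since $g$ is convex, $\frac{d}{dt}\frac12|a|^2=\langle\nabla^2g(\gamma)a,a\rangle\ge0$. Thus $|a|$ is nondecreasing with limit $\kappa$, and $|\nabla g(x)-\nabla f(x)|=|a(0)|\le\kappa$. As $x$ is arbitrary, $f-g$ is $\kappa$-Lipschitz, and it is constant when $p_f=p_g$.

\begin{remark}
Convexity cannot be dropped. On $\mathbb{R}$, the smooth bounded functions $f=\arctan$ and $g=-\arctan$ have the same slope $1/(1+t^2)$. Their gradient flows run off to $-\infty$ and to $+\infty$, so all velocities tend to $0$. The discrepancy $a=-2/(1+\gamma^2)$ tends to $0$ without being $0$.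
\end{remark}

The next example shows that $f-g$ need not be affine, that $|a|$ can be strictly below $\kappa$, and that $a$ can jump.

\begin{example}\label{ex:pl}
On $\mathbb{R}^2$, with $r^{+}=\max(r,0)$, let $f(x_1,x_2)=3x_1^{+}+4x_2$ and $g(x_1,x_2)=x_1^{+}+4x_1$. For $x_1>0$ the gradients are $(3,4)$ and $(5,0)$, and for $x_1<0$ they are $(0,4)$ and $(4,0)$. On the line $x_1=0$ we have $\partial f=[0,3]\times\{4\}$ and $\partial g=[4,5]\times\{0\}$, with minimal elements $(0,4)$ and $(4,0)$. So $s_f=s_g$ equals $5$ for $x_1>0$ and $4$ for $x_1\le0$, while $p_f=(0,-4)$, $p_g=(-4,0)$ and $\kappa=\sqrt{32}$. An $f$-flow starting in $x_1>0$ moves with velocity $(-3,-4)$ until it reaches the line $x_1=0$, and then along this line with velocity $(0,-4)$. The discrepancy jumps from $(2,-4)$, of norm $\sqrt{20}$, to $(4,-4)$, of norm $\kappa$. The difference $f-g=2x_1^{+}-4x_1+4x_2$ has gradient of norm $\sqrt{20}$ for $x_1>0$ and $\sqrt{32}$ for $x_1<0$, so its Lipschitz constant is $\kappa$.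
\end{example}

In general, then, there is no Hessian and $a$ cannot be differentiated. But \eqref{eq:EL} has a variational origin. For the Lagrangian $\Lambda(c,v)=\frac12|v+\nabla g(c)|^2$ we have $\Lambda_v=v+\nabla g(c)$ and $\Lambda_c=\nabla^2g(c)(v+\nabla g(c))$, so \eqref{eq:EL} is the Euler--Lagrange equation $\frac{d}{dt}\Lambda_v=\Lambda_c$ along $\gamma$. The quantity $\dot c+\nabla g(c)$ is the control that makes $c$ a $g$-curve. This suggests that $\gamma$ minimizes the $L^2$ norm of the control, a statement that makes sense without smoothness.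

\section{The flow of $f$ minimizes the control energy}\label{sec:energy}

For smooth functions, $|\nabla g+\nabla u|^2=|\nabla g|^2$ reads $\frac12|\nabla u|^2+\langle\nabla g,\nabla u\rangle=0$. Along a curve with $\dot c=-\nabla g(c)+\alpha$ this gives $\frac12|\alpha|^2+(u\circ c)'=\frac12|\alpha+\nabla u(c)|^2\ge0$: the function $u$ cannot decrease faster than the energy is spent. The same holds in general, with one more nonnegative term because a $g$-curve need not select the minimal subgradient.

\begin{lemma}\label{lem:energy}
Let $c$ be a $g$-curve on $[0,T]$ with control $\alpha$, and put $\zeta=\alpha-\dot c$. Then $u\circ c$ is well defined and absolutely continuous on $[0,T]$, and a.e.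
\begin{equation}\label{eq:energy}
\tfrac12|\alpha|^2+(u\circ c)'=\tfrac12|\dot c+\partial^{\circ}f(c)|^2+\tfrac12\bigl(|\zeta|^2-s_g(c)^2\bigr)\ \ge\ 0 .
\end{equation}
For the $f$-flow $\gamma$ with control $a$ the right-hand side vanishes: $(u\circ\gamma)'=-\frac12|a|^2$ a.e.
\end{lemma}

\begin{proof}
The chain rule applies to $g\circ c$ with the selection $\zeta\in L^2$. To apply it to $f\circ c$ we need an $L^2$ selection of $\partial f(c)$, and equality of the slopes provides one: $c(t)\in\mathcal{D}$ a.e., the map $\partial^{\circ}f(c)$ is measurable, and $|\partial^{\circ}f(c)|=s_f(c)=s_g(c)\le|\zeta|$. Hence $(u\circ c)'=\langle\partial^{\circ}f(c)-\zeta,\dot c\rangle$ a.e., and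
\begin{align*}
\tfrac12|\dot c+\zeta|^2+\langle\partial^{\circ}f(c)-\zeta,\dot c\rangle
&=\tfrac12|\dot c|^2+\langle\partial^{\circ}f(c),\dot c\rangle+\tfrac12|\zeta|^2\\
&=\tfrac12|\dot c+\partial^{\circ}f(c)|^2-\tfrac12|\partial^{\circ}f(c)|^2+\tfrac12|\zeta|^2 .
\end{align*}
Since $|\partial^{\circ}f(c)|=s_g(c)\le|\zeta|$, this is \eqref{eq:energy}. For $c=\gamma$ and $\alpha=a$ we have $\dot\gamma+\partial^{\circ}f(\gamma)=0$ and $\zeta=\xi$ a.e., with $|\xi|=s_g(\gamma)$.
\end{proof}

\begin{corollary}\label{cor:min}
Let $c$ be a $g$-curve on $[0,T]$ with control $\alpha$ such that $c(0)=x$ and $c(T)=\gamma(T)$. Then $\int_0^T|a|^2\,dt\le\int_0^T|\alpha|^2\,dt$.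
\end{corollary}

\begin{proof}
Integrating Lemma~\ref{lem:energy} for $\gamma$ and for $c$,
\[
\tfrac12\int_0^T|a|^2\,dt=u(x)-u(\gamma(T))=u(c(0))-u(c(T))\le\tfrac12\int_0^T|\alpha|^2\,dt .\qedhere
\]
\end{proof}

Equality of the slopes is used here along the competitor $c$, that is, away from $\gamma$. This corresponds to taking the full gradient of $|\nabla f|^2=|\nabla g|^2$ in the $C^2$ case.

\section{Postponing the control}\label{sec:postpone}

\begin{proposition}\label{prop:key}
Let $f,g$ be proper, convex and lower semicontinuous with $s_f=s_g$, let $\gamma$ be the $f$-flow from a point $x\in\mathcal{D}$, and let $a$ be given by \eqref{eq:a}. Then $|a(t)|\le\kappa$ for a.e.\ $t>0$.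
\end{proposition}

We test the minimality of $\gamma$ against curves that spend less control early and make up for it later. Using $(1-\varepsilon)a$ in place of $a$ on $[0,\tau]$ saves $2\varepsilon\int_0^\tau|a|^2$ to first order. It creates a lag $\gamma(\tau)-c(\tau)$, and because $g$ is convex the lag has length at most $\varepsilon A$, where $A=\int_0^\tau|a|$. The lag must be closed by time $T=\tau+L$. If $g$ were affine, two $g$-curves would differ only by the integral of the difference of their controls, and adding the constant vector $(\gamma(\tau)-c(\tau))/L$ to $a$ would close it. To first order the price is at most $2\varepsilon A$ times the mean of $|a|$ over $[\tau,T]$, and for large $L$ this mean is close to $\kappa$. Minimality then gives $\int_0^\tau|a|^2\le\kappa A$.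

For general $g$ the lag changes direction and length as the curves move, so a constant correction misses the endpoint. We use instead the feedback correction $(\gamma-c)/(T-t)$, which always points along the current lag. In the affine case it equals the constant correction. In general, monotonicity makes the lag shrink at least linearly in $T-t$, so the correction never exceeds $\varepsilon A/L$.

\begin{proof}
Fix $\tau>0$, $L>0$, $\varepsilon\in(0,1)$, and put $T=\tau+L$ and $A=\int_0^\tau|a|\,dt$. Recall from Lemma~\ref{lem:limit} that $a$ is bounded and that $\gamma$ is a $g$-curve with control $a$. We construct a $g$-curve $c$ on $[0,T]$ from $x$ to $\gamma(T)$ with control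
\begin{equation}\label{eq:alpha}
\alpha=\begin{cases}(1-\varepsilon)\,a&\text{on }[0,\tau],\\[4pt] a+\dfrac{\gamma-c}{T-t}&\text{on }(\tau,T),\end{cases}
\end{equation}
and we write $\delta=|\gamma-c|$.

\emph{Step 1: the interval $[0,\tau]$.} Since $x\in\operatorname{dom}g$, Proposition~\ref{prop:forced} gives the $g$-curve $c$ on $[0,\tau]$ from $x$ with control $(1-\varepsilon)a$, and $y:=c(\tau)\in\operatorname{dom}g$. By Lemma~\ref{lem:compare}, $\delta'\le\varepsilon|a|$ a.e., so $\delta(\tau)\le\varepsilon A$.

\emph{Step 2: existence on $[\tau,T)$.} The control now depends on the curve and has a singular coefficient at $T$, so we solve a fixed point problem on $[\tau,T_1]$ with $T_1<T$. For $b\in C([\tau,T_1];\mathcal{H})$ let $\Phi(b)$ be the $g$-curve from $y$ with the bounded control $a+(\gamma-b)/(T-t)$. With $K=1/(T-T_1)$, Lemma~\ref{lem:compare} gives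
\[
|\Phi(b_1)(t)-\Phi(b_2)(t)|\le K\int_\tau^t|b_1-b_2|\,dr .
\]
In the complete norm $\|b\|=\sup_te^{-2K(t-\tau)}|b(t)|$, the right-hand side is at most
\[
K\|b_1-b_2\|\int_\tau^te^{2K(r-\tau)}\,dr\le\tfrac12e^{2K(t-\tau)}\|b_1-b_2\|.
\]
So $\Phi$ is a contraction and has a unique fixed point. If $T_1<T_2<T$, the restriction to $[\tau,T_1]$ of the fixed point for $T_2$ is a fixed point for $T_1$, by uniqueness in Proposition~\ref{prop:forced}. The fixed points therefore define $c$ on $[\tau,T)$, and $c$ is a $g$-curve with control \eqref{eq:alpha} on each $[\tau,T_1]$.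

\emph{Step 3: the lag closes.} On $(\tau,T)$ we have $\langle a-\alpha,\gamma-c\rangle=-\delta^2/(T-t)$. Lemma~\ref{lem:compare} with $\varphi=-\delta/(T-t)$, which vanishes where $\delta$ does, gives $\delta'\le-\delta/(T-t)$ a.e. Hence
\[
\frac{d}{dt}\,\frac{\delta}{T-t}=\frac{\delta'}{T-t}+\frac{\delta}{(T-t)^2}\le0,
\]
and so $\delta(t)/(T-t)\le\delta(\tau)/L\le\varepsilon A/L$ on $[\tau,T)$. This means that
\begin{equation}\label{eq:small}
|\alpha-a|\le\frac{\varepsilon A}{L}\ \text{ on }(\tau,T),\qquad c(t)\to\gamma(T)\ \text{ as }t\uparrow T .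
\end{equation}
In particular $\alpha$ is bounded on $(\tau,T)$. Let $\tilde c$ be the $g$-curve on $[\tau,T]$ from $y$ with control $\alpha$, given by Proposition~\ref{prop:forced}. By uniqueness $\tilde c=c$ on each $[\tau,T_1]$, so $c$ extends to an element of $W^{1,2}(\tau,T)$ with $c(T)=\gamma(T)$. Together with Step~1, $c$ is a $g$-curve on $[0,T]$ from $x$ to $\gamma(T)$ with control $\alpha$.

\emph{Step 4: comparison.} By Corollary~\ref{cor:min} and \eqref{eq:small},
\[
\int_0^T|a|^2\,dt\le(1-\varepsilon)^2\int_0^\tau|a|^2\,dt+\int_\tau^T|a|^2\,dt+\frac{2\varepsilon A}{L}\int_\tau^T|a|\,dt+\frac{\varepsilon^2A^2}{L}.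
\]
Cancel $\int_\tau^T|a|^2\,dt$, use $1-(1-\varepsilon)^2=2\varepsilon-\varepsilon^2$, divide by $2\varepsilon$ and let $\varepsilon\downarrow0$:
\[
\int_0^\tau|a|^2\,dt\ \le\ A\cdot\frac1L\int_\tau^{\tau+L}|a|\,dt .
\]
Since $|a|$ is bounded and tends to $\kappa$, the mean on the right tends to $\kappa$ as $L\to\infty$. Thus $\int_0^\tau|a|^2\,dt\le\kappa A$, and the Cauchy--Schwarz inequality gives $A^2\le\tau\int_0^\tau|a|^2\,dt\le\tau\kappa A$, that is, $\frac1\tau\int_0^\tau|a|\,dt\le\kappa$.

\emph{Step 5: from means to values.} For $t_0\ge0$ the curve $\gamma(t_0+\cdot)$ is the $f$-flow from $\gamma(t_0)\in\mathcal{D}$, and its discrepancy is $a(t_0+\cdot)$. So $\frac1\tau\int_{t_0}^{t_0+\tau}|a|\,dt\le\kappa$ for all $t_0\ge0$ and $\tau>0$. By the Lebesgue differentiation theorem the left-hand side tends to $|a(t_0)|$ as $\tau\downarrow0$ for a.e.\ $t_0$.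
\end{proof}

The convexity of $g$ entered the estimates through Lemma~\ref{lem:compare}, in Steps 1--3, where it plays the part of $\nabla^2g\ge0$. We did not show that $|a|$ is monotone; the comparison with its limit is all that is needed.

\section{Determination up to a constant}\label{sec:determination}

When $\kappa=0$, Proposition~\ref{prop:key} makes $u$ constant along each $f$-flow. Two flows need not approach each other (for linear $f$ they are parallel lines), so the constants must still be compared. The flows stay within bounded distance, and along them the subgradients of $f$ and of $g$ approach the same vector $-p_f=-p_g$; this suffices.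

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:lsc}]
By Lemma~\ref{lem:direction}, it is enough to prove Theorem~\ref{thm:lsc}. We keep the notation of Section~\ref{sec:discrepancy}, with $\kappa=0$.

\emph{The function $u$ is constant on $\mathcal{D}$.} By Proposition~\ref{prop:key} and Lemma~\ref{lem:energy}, $(u\circ\gamma)'=-\frac12|a|^2=0$ a.e.\ along every $f$-flow from a point of $\mathcal{D}$, so $u$ is constant along it. Let $x,y\in\mathcal{D}$, with $f$-flows $\gamma_x,\gamma_y$. For every $t>0$ the subgradient inequalities for $-\dot\gamma_x^{+}\in\partial f(\gamma_x)$ and for $\xi_y:=\partial^{\circ}g(\gamma_y)$ give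
\[
f(\gamma_x)-f(\gamma_y)\le\langle-\dot\gamma_x^{+},\gamma_x-\gamma_y\rangle,\qquad g(\gamma_x)-g(\gamma_y)\ge\langle\xi_y,\gamma_x-\gamma_y\rangle .
\]
Subtracting and using \eqref{eq:contraction} for $f$,
\[
u(x)-u(y)=u(\gamma_x(t))-u(\gamma_y(t))\le|\dot\gamma_x^{+}(t)+\xi_y(t)|\,|x-y| .
\]
As $t\to\infty$, $\dot\gamma_x^{+}(t)+\xi_y(t)\to p_f-p_g=0$ by Lemmas~\ref{lem:direction}(c) and~\ref{lem:limit}. So $u(x)\le u(y)$, and exchanging $x$ and $y$ gives $u=C$ on $\mathcal{D}$. For continuous functions $\mathcal{D}=\mathcal{H}$, and the proof ends here.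

\emph{From $\mathcal{D}$ to $\mathcal{H}$.} Let $y\in\operatorname{dom}f$ and $y_\lambda=J_\lambda y$, with $J_\lambda$ the resolvent of $\partial f$. Then $y_\lambda\in\mathcal{D}$, and the minimizing property gives
\[
f(y_\lambda)+\frac{|y_\lambda-y|^2}{2\lambda}\le f(y).
\]
Hence $f(y_\lambda)\le f(y)$. Fix $x_0\in\mathcal{D}$ and $\zeta_0\in\partial f(x_0)$. Then $f(y_\lambda)\ge f(x_0)-|\zeta_0|(|y_\lambda-y|+|y-x_0|)$, so $|y_\lambda-y|^2\le2\lambda(M+|\zeta_0|\,|y_\lambda-y|)$ with $M=f(y)-f(x_0)+|\zeta_0|\,|y-x_0|$, and $y_\lambda\to y$ as $\lambda\downarrow0$. By lower semicontinuity of $g$,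
\[
g(y)\le\liminf_{\lambda\downarrow0}g(y_\lambda)=\liminf_{\lambda\downarrow0}f(y_\lambda)-C\le f(y)-C .
\]
Off $\operatorname{dom}f$ the inequality $g\le f-C$ is trivial, so it holds on $\mathcal{H}$. The same argument with the resolvent of $\partial g$ and the lower semicontinuity of $f$ gives $f\le g+C$.
\end{proof}

\begin{remark}
The last step fails without lower semicontinuity. On $\mathbb{R}$ let $f$ and $g$ vanish on $[0,1)$ and equal $+\infty$ off $[0,1]$, with $f(1)=1$ and $g(1)=2$. Both are convex, both slopes are $0$ on $[0,1)$ and $+\infty$ elsewhere, and $0$ lies in the range of both subdifferentials, so $p_f=p_g=0$. Yet $f-g$ takes the values $0$ and $-1$.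
\end{remark}

\section{The Lipschitz constant of $f-g$}\label{sec:lipschitz}

Proposition~\ref{prop:key} bounds the discrepancy at almost every time along each flow. To integrate along an arbitrary segment we need the bound at every point, and we obtain it by letting $t\downarrow0$. Continuity of $f$ and $g$ is used to have $\mathcal{D}=\mathcal{H}$ and bounded subgradients along segments.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The equalities $|p_f|=|p_g|=\inf s_f$ are in Lemma~\ref{lem:limit}. Let $\kappa=|p_f-p_g|$ and $u=f-g$.

\emph{Pointwise bound.} Let $z\in\mathcal{H}$ and let $\gamma$ be the $f$-flow from $z$. By Proposition~\ref{prop:key} there are $t_n\downarrow0$ with $|a(t_n)|\le\kappa$. The points $z_n=\gamma(t_n)$ tend to $z$, and by Proposition~\ref{prop:flow}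
\[
s_g(z_n)=s_f(z_n)\le s_f(z)=s_g(z).
\]
Let $h$ be $f$ or $g$, and $\zeta_n=\partial^{\circ}h(z_n)$, so that $|\zeta_n|\le|\partial^{\circ}h(z)|$. A weak cluster point of $(\zeta_n)$ lies in $\partial h(z)$ because the graph is closed, and has norm at most $|\partial^{\circ}h(z)|$; hence it equals $\partial^{\circ}h(z)$. A bounded sequence with a single weak cluster point converges weakly, and then
\[
|\zeta_n-\partial^{\circ}h(z)|^2\le2|\partial^{\circ}h(z)|^2-2\langle\zeta_n,\partial^{\circ}h(z)\rangle\longrightarrow0 .
\]
Therefore $a(t_n)=\partial^{\circ}g(z_n)-\partial^{\circ}f(z_n)\to\partial^{\circ}g(z)-\partial^{\circ}f(z)$, and this vector has norm at most $\kappa$.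

\emph{Upper bound.} Let $x,y\in\mathcal{H}$ and $c(\theta)=y+\theta(x-y)$ for $\theta\in[0,1]$. If $f$ is $K$-Lipschitz near a point, then $s_f\le K$ near that point; by compactness $s_f=s_g$ is bounded on the segment. So $\partial^{\circ}f(c)$ and $\partial^{\circ}g(c)$ are bounded measurable selections, and the chain rule gives
\[
u(x)-u(y)=\int_0^1\langle\partial^{\circ}f(c(\theta))-\partial^{\circ}g(c(\theta)),x-y\rangle\,d\theta\le\kappa|x-y| .
\]
Exchanging $x$ and $y$, we see that $u$ is $\kappa$-Lipschitz.

\emph{Optimality.} If $\kappa=0$ there is nothing more to prove, so let $\kappa>0$. Let $\gamma$ be the $f$-flow and $\eta$ the $g$-flow from the same point $x$. By Lemmas~\ref{lem:energy} and~\ref{lem:limit},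
\[
u(\gamma(t))=u(x)-\tfrac12\int_0^t|a|^2\,dr=-\tfrac12\kappa^2t+o(t).
\]
Exchanging the roles of $f$ and $g$ replaces $u$ by $-u$ and $\gamma$ by $\eta$ and leaves $\kappa$ unchanged, so $u(\eta(t))=\frac12\kappa^2t+o(t)$. By Lemma~\ref{lem:direction}(c), $\eta(t)-\gamma(t)=(p_g-p_f)t+o(t)$. Hence
\[
\frac{u(\eta(t))-u(\gamma(t))}{|\eta(t)-\gamma(t)|}=\frac{\kappa^2t+o(t)}{\kappa t+o(t)}\longrightarrow\kappa ,
\]
and no constant smaller than $\kappa$ is a Lipschitz constant of $u$.

\emph{Consequences.} The function $u$ is constant if and only if its best Lipschitz constant $\kappa$ is $0$, that is, $p_f=p_g$. If $\inf s_f=0$, then $p_f=p_g=0$. If $f$ is bounded from below, then $\inf s_f=|p_f|=0$ by Lemma~\ref{lem:direction}(a) and (d).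
\end{proof}

\begin{thebibliography}{9}

\bibitem{Brezis}
H.~Br\'ezis, \emph{Op\'erateurs maximaux monotones et semi-groupes de contractions dans les espaces de Hilbert}, North-Holland, 1973.

\bibitem{IDR}
\emph{Introduction au domaine de recherche: Determination of functions and weak KAM theory},
\texttt{https://\allowbreak www.math.ens.psl.eu/\allowbreak memoires/\allowbreak 4\%c3\%a8me\%20\allowbreak ann\%c3\%a9e\%20\allowbreak Soutenances\%20\allowbreak IDR/\allowbreak 2025/\allowbreak Analyse\%20-\%20\allowbreak Probabilit\%c3\%a9s\%20\allowbreak et\%20\allowbreak Statistiques/\allowbreak 2025\%20\allowbreak Soutenance\%20\allowbreak IDR\%20\allowbreak 4\%c3\%a8me\%20\allowbreak ann\%c3\%a9e\%20-\%20\allowbreak TRIDON\%20\allowbreak Jason\%20\allowbreak Determination\%20\allowbreak of\%20\allowbreak functions\%20\allowbreak and\%20\allowbreak weak\%20\allowbreak KAM\%20\allowbreak theory.pdf}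

\end{thebibliography}
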